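\title{A non-sofic shift space whose free lift to the plane is sofic}

\begin{abstract}
For a shift space $X$ on $\mathbb Z$, let $X^{\boxtimes}$ be the set of colorings of $\mathbb Z^2$ all of whose rows lie in $X$. Guillon and Jeandel conjectured that $X$ is sofic whenever $X^{\boxtimes}$ is sofic. We disprove this with an explicit countable binary shift space: the sequences with at most two $1$'s whose distance is not a large power of $Q=10015$. In the sofic cover, a finite automaton runs along each row and tests a quadratic identity over $\mathbb F_p$, $p=Q-8$, on values read from a hierarchical background that all rows share. The identity always holds when the distance is a power of $Q$, and a rank estimate shows that it can be violated in all other rows at the same time. We also show that soficity of $X^{\boxtimes}$ bounds the fractional rectangle cover numbers of $X$, while soficity of $X$ is equivalent to a bound on the integral ones.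
\end{abstract}

\section{The question and the result}\label{sec:intro}

Let $\mathcal A$ be a finite alphabet and $d\ge1$. A \emph{pattern} is a coloring $w\colon D\to\mathcal A$ of a finite set $D\subset\mathbb Z^d$; it \emph{appears} in $\omega\in\mathcal A^{\mathbb Z^d}$ if there is $t\in\mathbb Z^d$ with $\omega(t+i)=w(i)$ for all $i\in D$. A \emph{shift space} is the set of all $\omega\in\mathcal A^{\mathbb Z^d}$ in which no pattern from a given set $\mathcal F$ of forbidden patterns appears. It is \emph{of finite type} (an SFT) if $\mathcal F$ can be taken finite. It is \emph{sofic} if it is the image of an SFT $Y\subseteq\mathcal B^{\mathbb Z^d}$, over some finite alphabet $\mathcal B$, under a \emph{sliding block code}, that is, a continuous map $Y\to\mathcal A^{\mathbb Z^d}$ that commutes with the shifts. Thus membership in an SFT is checked by local rules, and membership in a sofic shift is checked by local rules after each cell has been given a bounded amount of extra information. For $d=1$ we write $L(X)$ for the set of words that appear in points of $X$. We use three textbook facts.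
\begin{itemize}
\item[(F1)] A sliding block code is given by a local rule with a finite window. Hence images and finite products of sofic shifts are sofic, and so is the subset of a sofic shift obtained by forbidding finitely many further patterns (pulled back to the SFT, they become finitely many forbidden patterns).
\item[(F2)] Every sofic shift is the image of a \emph{nearest-neighbor} SFT (all forbidden patterns live on two adjacent cells) under a \emph{$1$-block} code (a letter-to-letter map). To see this, take as new letters the allowed patterns on a large cube and require adjacent letters to overlap consistently.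
\item[(F3)] A shift space on $\mathbb Z$ is sofic if and only if it is the set of labels of bi-infinite paths in a finite directed graph with edges labeled by $\mathcal A$. The graph may be taken \emph{essential} (every vertex has an incoming and an outgoing edge), and then $L(X)$ is the set of labels of finite paths.
\end{itemize}

For a shift space $X\subseteq\mathcal A^{\mathbb Z}$, the \emph{free lift} of $X$ is
\[
X^{\boxtimes}=\{\omega\in\mathcal A^{\mathbb Z^2}:\ \omega|_{\mathbb Z\times\{j\}}\in X\ \text{ for all }j\in\mathbb Z\}.
\]
Its rows are chosen independently in $X$, so one expects $X^{\boxtimes}$ to be exactly as complicated as $X$. For shifts of finite type this is so. If $X$ is an SFT, the same forbidden words define $X^{\boxtimes}$. Conversely, let $X^{\boxtimes}\ne\emptyset$ be defined by forbidden patterns on $N\times N$ squares, and let all words of length $N$ of $\omega\in\mathcal A^{\mathbb Z}$ lie in $L(X)$. Every $N\times N$ pattern of the configuration with all rows equal to $\omega$ has its rows in $L(X)$, so it appears in $X^{\boxtimes}$ and is not forbidden; hence $\omega\in X$,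 and $X$ is an SFT. For sofic shifts one direction is just as easy: if $X$ is the image of an SFT $Y$, then $X^{\boxtimes}$ is the image of the SFT $Y^{\boxtimes}$ under the same code applied row by row. The converse is a conjecture of Guillon and Jeandel (about 2015), posed in \cite{talk}:
\begin{quote}
\emph{Let $X\subseteq\mathcal A^{\mathbb Z}$ be a shift space. If $X^{\boxtimes}$ is sofic on $\mathbb Z^2$, then $X$ is sofic on $\mathbb Z$.}
\end{quote}

The second dimension does give a cover much power: if all rows are forced to be \emph{equal}, any computably defined constraint on the common row can be checked (Theorem~\ref{thm:effective} below). But there the whole plane works for one row. In $X^{\boxtimes}$ every row needs its own verification, and a nearest-neighbor cover over $\mathcal B$ carries only $\log_2|\mathcal B|$ bits per row across a vertical line. A single row of a non-sofic $X$ needs an unbounded number of bits across such a line. If $m$ independent rows needed $m$ times as many bits as one row, the conjecture would follow. They do not.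

Fix
\[
p=10007\ (\text{a prime}),\qquad Q=p+8=10015,\qquad k_0=20,\qquad S=\{Q^k:k\ge k_0\},
\]
and let $X\subset\{0,1\}^{\mathbb Z}$ be the set of sequences that have at most two $1$'s and in which, if there are two $1$'s, their distance is not in $S$. This is the shift space obtained by forbidding all words with three $1$'s and the words $10^{Q^k-1}1$, $k\ge k_0$. It is countable.

\begin{theorem}\label{thm:main}
The shift space $X$ is not sofic on $\mathbb Z$, but $X^{\boxtimes}$ is sofic on $\mathbb Z^2$.
\end{theorem}

So the conjecture is false. The first half of the theorem is short. Suppose that an essential graph presents $X$, and let $V_n$ be the set of endpoints of paths labeled $10^n$. The set $V_{n+1}$ is a function of $V_n$, and there are finitely many sets of vertices, so the sequence $(V_n)$ is ultimately periodic, and so is $\{n:10^n1\in L(X)\}$. The complement of this set is $\{Q^k-1:k\ge k_0\}$, which is infinite with unbounded gaps, hence not ultimately periodic. This is a contradiction.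

Neither the dimension nor the smallness of $X$ plays a role.

\begin{theorem}\label{thm:dim}
For every $d\ge2$ there are non-sofic shift spaces $X'$ on $\mathbb Z$ (a countable one over $\{0,1\}$, and also ones of arbitrarily large entropy over larger alphabets) such that the set of $\omega\in\mathcal A^{\mathbb Z^d}$ all of whose lines $\mathbb Z\times\{t\}$, $t\in\mathbb Z^{d-1}$, lie in $X'$ is sofic on $\mathbb Z^d$.
\end{theorem}

\begin{proof}[Proof, given Theorem~\ref{thm:main}]
Let $X^{\boxtimes}$ be the image of an SFT $Y$ on $\mathbb Z^2$. The configurations on $\mathbb Z^d$ whose restrictions to all cosets of $\mathbb Z^2\times\{0\}$ lie in $Y$ form an SFT, and the code applied plane by plane maps it onto the configurations all of whose lines lie in $X$. So $X'=X$ works. For large entropy take $X'=X\times\mathcal C^{\mathbb Z}$ with $\mathcal C$ finite. Its entropy is at least $\log|\mathcal C|$; it is not sofic, since its image $X$ is not; and its lift to $\mathbb Z^d$ is the product of a sofic shift and a full shift.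
\end{proof}

Section~\ref{sec:cut} makes the counting argument above precise and shows where it leaves room for a counterexample; the proof of Theorem~\ref{thm:main} does not use it. Section~\ref{sec:test} introduces the algebraic test and works it out on two levels. Section~\ref{sec:cover} builds the cover, Section~\ref{sec:sound} shows that its image is contained in $X^{\boxtimes}$, and Sections~\ref{sec:phases}--\ref{sec:complete} show that the image is all of $X^{\boxtimes}$.

\section{What passes through a vertical cut}\label{sec:cut}

Let $A\subseteq\mathcal U\times\mathcal V$ be a relation between finite sets. A \emph{rectangle} in $A$ is a set $U\times V\subseteq A$. Let $\operatorname{cov}(A)$ be the least number of rectangles in $A$ that cover $A$. Let $\tau(A)\le\operatorname{cov}(A)$ be its fractional relaxation: the least total weight of an assignment of nonnegative weights to rectangles in $A$ such that the rectangles through each point of $A$ have total weight at least $1$. By linear programming duality, $\tau(A)$ is also the largest total mass of a function $w\ge0$ on $A$ that gives mass at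 most $1$ to every rectangle in $A$. Moreover \cite{Lovasz75}
\begin{equation}\label{eq:lovasz}
\operatorname{cov}(A)\le\tau(A)\,(1+\ln|A|).
\end{equation}
A rectangle is a certificate for membership in $A$ that two parties, one knowing $u$ and one knowing $v$, can check separately. For a shift space $X$ on $\mathbb Z$ the relevant relations are
\[
A_n=\{(u,v):|u|=|v|=n,\ uv\in L(X)\}.
\]
A \emph{fooling set} is a family of pairs $(u_i,v_i)\in A_n$ such that for $i\ne j$ the pairs $(u_i,v_j)$ and $(u_j,v_i)$ are not both in $A_n$.

\begin{theorem}\label{thm:cut}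
Let $X$ be any shift space on $\mathbb Z$.
\begin{itemize}
\item[(a)] $X$ is sofic if and only if $\sup_n\operatorname{cov}(A_n)<\infty$.
\item[(b)] If $X^{\boxtimes}$ is the image of a nearest-neighbor SFT over $\mathcal B$ under a $1$-block code (as may be assumed if it is sofic), then $\tau(A_n)\le|\mathcal B|^2$ for all $n$. Consequently fooling sets have size at most $|\mathcal B|^2$, and $\operatorname{cov}(A_n)=O(n)$.
\item[(c)] The implication ``$X^{\boxtimes}$ sofic $\Rightarrow\sup_n\operatorname{cov}(A_n)<\infty$'' fails.
\end{itemize}
\end{theorem}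

\begin{proof}
(a) Let an essential graph present $X$. For a vertex $g$, let $U_g$ and $V_g$ be the labels of the paths of length $n$ that end, respectively start, at $g$. The sets $U_g\times V_g$ are rectangles in $A_n$ and cover it.

Conversely, let $A_n=\bigcup_{i\le k}U_i^n\times V_i^n$ for all $n$, with $k$ fixed. The covers for different $n$ need not be compatible, so we pass to a limit along a nonprincipal ultrafilter $\mathcal G$ on $\mathbb N$: a family of infinite sets, closed under supersets and finite intersections, that contains one member of every finite cover of $\mathbb N$. Say ``for almost all $n$'' for ``for a set of $n$ in $\mathcal G$''. Put a left-infinite sequence $\ell$ in $U_i$ if its last $n$ letters form a word of $U_i^n$ for almost all $n$, and a right-infinite sequence $\varrho$ in $V_i$ if its first $n$ letters form a word of $V_i^n$ for almost all $n$. If $\ell\varrho\in X$, then for some $i$ the central word of length $2n$ lies in $U_i^n\times V_i^n$ for almost all $n$, so $(\ell,\varrho)\in U_i\times V_i$. If $(\ell,\varrho)\in U_i\times V_i$, then infinitely many central words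 lie in $L(X)$, so $\ell\varrho\in X$. Hence the follower set $\operatorname{Fol}(\ell)=\{\varrho:\ell\varrho\in X\}$ is the union of the $V_i$ with $\ell\in U_i$, and there are at most $2^k$ follower sets. Take the nonempty follower sets as vertices, with an edge labeled $c$ from $\operatorname{Fol}(\ell)$ to $\operatorname{Fol}(\ell c)=\{\varrho:c\varrho\in\operatorname{Fol}(\ell)\}$ whenever the latter is nonempty. A path labeled $w$ from $\operatorname{Fol}(\ell)$ ends in $\operatorname{Fol}(\ell w)\ne\emptyset$, so $w\in L(X)$; and each point of $X$ labels the path formed by the follower sets of its left-infinite parts. So this graph presents $X$.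

(b) Let $Y$ be the SFT. Fix $n,m$ and regard $A_n^m$ as a relation between $m$-tuples of left words and $m$-tuples of right words. Let $W=[-n,-1]\times[1,m]$, and let $\partial W$ be the set of cells of $W$ with a neighbor outside $W$; it has at most $2n+2m$ cells. For a coloring $\zeta$ of $\partial W$ by $\mathcal B$, let $U_\zeta$ be the set of $m$-tuples of words read on $W$ in the images of those colorings of $W$ that extend $\zeta$ and contain no forbidden pattern, and let $V_\zeta$ be the set of $m$-tuples of words read on $[0,n-1]\times[1,m]$ in the images of points of $Y$ that extend $\zeta$. Replacing such a point on $W$ by such a coloring gives again a point of $Y$: two adjacent cells are both in $W$, or both in $\partial W\cup(\mathbb Z^2\setminus W)$. Hence $U_\zeta\times V_\zeta\subseteq A_n^m$. These rectangles cover $A_n^m$: given $((u_j,v_j))_{j\le m}\in A_n^m$, some point of $X^{\boxtimes}$ shows $u_jv_j$ on $[-n,n-1]\times\{j\}$ for each $j$, because rows are independent, and we take for $\zeta$ the restriction of a preimage. So $A_n^m$ is covered by $|\mathcal B|^{2n+2m}$ rectangles.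

Let $w\ge0$ on $A_n$ have total mass $\tau=\tau(A_n)$ and mass at most $1$ on rectangles. A nonempty rectangle $U\times V\subseteq A_n^m$ is contained in $\prod_j(U_j\times V_j)$, where $U_j,V_j$ are the projections of $U,V$ to the $j$-th coordinate, and $U_j\times V_j\subseteq A_n$. So the product measure $w^{\otimes m}$ gives it mass at most $1$, and $\tau^m\le|\mathcal B|^{2n+2m}$. Letting $m\to\infty$ gives $\tau\le|\mathcal B|^2$. A rectangle contains at most one element of a fooling set, so the indicator function of a fooling set is an admissible $w$, and its size is at most $\tau$. Finally $|A_n|\le|\mathcal A|^{2n}$, and \eqref{eq:lovasz} gives $\operatorname{cov}(A_n)=O(n)$.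

(c) This is Theorem~\ref{thm:main} together with (a).
\end{proof}

A counterexample must therefore have bounded $\tau(A_n)$ and unbounded $\operatorname{cov}(A_n)$. Inequality of two elements has this shape.

\begin{example}\label{ex:neq}
Let $A=\{(a,b):a\ne b\}$ on a set of $N\ge2$ elements. Give weight $4\cdot2^{-N}$ to each rectangle $U\times U^{c}$. A pair $a\ne b$ lies in $2^{N-2}$ of them, so $\tau(A)\le4$. On the other hand, in a cover by rectangles $U_i\times V_i$, $i\le k$, we have $U_i\cap V_i=\emptyset$ unless the rectangle is empty, so the sets $\{i:a\in U_i\}$ are distinct for distinct $a$ (if $(a,b)\in U_i\times V_i$, then $a\in U_i$ and $b\notin U_i$). Thus $\operatorname{cov}(A)\ge\log_2N$. For $m$ independent instances, product weights give $\tau(A^m)\le4^m$, so $\operatorname{cov}(A^m)\le4^m(1+2m\ln N)$ by \eqref{eq:lovasz}: one instance needs a certificate of unbounded length, but many instances together need about two bits each.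
\end{example}

The shift $X$ of Theorem~\ref{thm:main} is made of inequalities: if a cut has a $1$ at distance $a$ on its left and a $1$ at distance $b$ on its right, the constraint is $a\ne Q^k-b$ for all $k\ge k_0$. What remains, and this is the content of the paper, is to realize the sharing between rows by local rules, at all scales $k$ and at all cuts at once.

\section{Classes of columns and a quadratic test}\label{sec:test}

\subsection*{Notation}
Let $\mathbb F=\mathbb F_p$. Intervals such as $[0,N)$ are sets of integers, except in the proof of Lemma~\ref{lem:resolve}, where arcs of $\mathbb R/\mathbb Z$ occur. The bracket $[\,\cdot\,]$ around an assertion is $1$ if the assertion holds and $0$ otherwise. An element $z$ of $\mathbb Z_Q=\varprojlim\mathbb Z/Q^n\supset\mathbb Z$ is written $z=\sum_{t\ge0}z_tQ^t$ with digits $z_t\in[0,Q)$, and $z\bmod Q^l=\sum_{t<l}z_tQ^t\in[0,Q^l)$; the same conventions hold for $\mathbb Z_2$.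

Put
\[
\Lambda_1=\{2,\dots,9\},\qquad\Lambda_2=\{12,\dots,19\}.
\]
The index $\sigma$ always ranges over $\{1,2\}$. Each $\Lambda_\sigma$ has $8$ elements, all smaller than $20$, and exactly $Q-8=p$ digits lie outside $\Lambda_\sigma$. Fix bijections $\Lambda_\sigma\to\{0,1\}^3$, $u\mapsto(r(u),r'(u),s(u))$. A string $\lambda=(\lambda_0,\dots,\lambda_{l-1})\in\Lambda_\sigma^l$ is identified with the integer $\sum_t\lambda_tQ^t\in[0,Q^l)$. We put $r(\lambda)=\sum_tr(\lambda_t)2^t$, and define $r'(\lambda)$, $s(\lambda)$ in the same way. Then $\lambda\mapsto(r,r',s)$ is a bijection $\Lambda_\sigma^l\to[0,2^l)^3$, with inverse written $\lambda_\sigma(r,r',s)$.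

The \emph{$\sigma$-class} of $z\in\mathbb Z_Q$ is $\operatorname{cl}_\sigma(z)=\min\{t:z_t\notin\Lambda_\sigma\}\in\{0,1,\dots,\infty\}$. If it is a finite number $l$, the \emph{address} of $z$ is $z\bmod Q^l\in\Lambda_\sigma^l$. Given a \emph{phase} $\kappa\in\mathbb Z_Q$, we write $\bar i=\kappa+i$ for $i\in\mathbb Z$, and we give the column $i$ the class and the address of $\bar i$. For $x\le y$, $l\ge0$ and $\lambda\in\Lambda_\sigma^l$, the \emph{multiplicity}
\[
m_l(\lambda)=m_l^\sigma(x,y;\lambda)\in\mathbb F
\]
is the number, modulo $p$, of columns $i\in[x,y)$ of class $l$ and address $\lambda$. The choice $Q=p+8$ makes a full period invisible.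

\begin{lemma}\label{lem:period}
The multiplicity $m_l(x,y;\lambda)$ is additive under concatenation of intervals, and it is $0$ if $Q^{l+1}$ divides $y-x$. In general $m_l(x,y;\lambda)=E_l(\bar y;\lambda)-E_l(\bar x;\lambda)$, where
\[
E_l(z;\lambda)=N(z_l)+[z_l\notin\Lambda_\sigma]\,[\lambda<z\bmod Q^l],\qquad N(u)=\#\{v\in[0,u):v\notin\Lambda_\sigma\}.
\]
\end{lemma}

\begin{proof}
Additivity is clear. Whether $i$ is counted depends only on $\bar i\bmod Q^{l+1}$: the low $l$ digits must form $\lambda$ and digit $l$ must lie outside $\Lambda_\sigma$. So exactly $p$ among $Q^{l+1}$ consecutive columns are counted. The number of counted residues in $[0,z\bmod Q^{l+1})$ is $E_l(z;\lambda)$: the first term counts those whose digit $l$ is smaller than $z_l$, the second those whose digit $l$ equals $z_l$. The integer count on $[x,y)$ is $E_l(\bar y;\lambda)-E_l(\bar x;\lambda)$ plus $p$ times the number of multiples of $Q^{l+1}$ that $\bar i$ passes.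
\end{proof}

\subsection*{The test}
Fix $\sigma$, a phase and a row. Suppose that for each level $l$ the row is given a number $s_l\in[0,2^l)$ and two functions $\xi_l,\xi'_l\colon[0,2^l)\to\mathbb F$, and that a column of class $l$ and address $\lambda_\sigma(r,r',s)$ hands to this row the \emph{increment}
\begin{equation}\label{eq:inc}
[s=s_l]\cdot\bigl(\,[r'=0]\,\xi_l(r),\ \ [r=0]\,\xi'_l(r'),\ \ \xi_l(r)\,\xi'_l(r')\,\bigr)\in\mathbb F^3 .
\end{equation}
A finite automaton can add up the increments over an interval $[x,y)$. If all columns of the interval have finite class, the sum $(R,R',P)$ is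
\begin{equation}\label{eq:acc}
\begin{aligned}
R&=\sum_l\sum_rm_l(\lambda_\sigma(r,0,s_l))\,\xi_l(r),\qquad
R'=\sum_l\sum_{r'}m_l(\lambda_\sigma(0,r',s_l))\,\xi'_l(r'),\\
P&=\sum_l\sum_{r,r'}m_l(\lambda_\sigma(r,r',s_l))\,\xi_l(r)\,\xi'_l(r').
\end{aligned}
\end{equation}
Put $D_l=\sum_r\xi_l(r)$ and $D'_l=\sum_{r'}\xi'_l(r')$.

\begin{lemma}\label{lem:identity}
If $y-x=Q^k$ and all columns in $[x,y)$ have class at most $k$, then $P=RR'$, whatever $s_l,\xi_l,\xi'_l$ are.
\end{lemma}

\begin{proof}
For $l<k$ we have $m_l\equiv0$ by Lemma~\ref{lem:period}, and for $l>k$ by assumption. Each residue modulo $Q^k$ occurs once in the interval, so each $\lambda\in\Lambda_\sigma^k$ is the string of $k$ low digits of exactly one column; this column has class at least $k$, hence exactly $k$. So $m_k\equiv1$, and \eqref{eq:acc} gives $R=D_k$, $R'=D'_k$, $P=D_kD'_k$.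
\end{proof}

The automaton does not know $k$ and cannot predict $D_k$, so no linear test can recognize the length $Q^k$. The quadratic test can: if a single level occurs, with constant multiplicity $\nu$, then $P-RR'=\nu(1-\nu)D_kD'_k$, which vanishes identically only for $\nu\in\{0,1\}$. The automaton will accept a row when $P\ne RR'$.

\begin{example}\label{ex:two}
Let $\bar x_0=\bar x_1=21$ and $y-x\le2Q$. Digit $1$ of $\bar i$ is $21$, $22$ or $23$ on $[x,y)$, so only the classes $0$ and $1$ occur. A column of class $0$ has the empty address and hands over $(\xi,\xi',\xi\xi')$, where $\xi=\xi_0(0)$, $\xi'=\xi'_0(0)$. Of the eight addresses of class $1$, the four with $s=s_1$ hand over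
\[
\begin{array}{c|ccc}
(r,r')&R&R'&P\\\hline
(0,0)&\xi_1(0)&\xi'_1(0)&\xi_1(0)\xi'_1(0)\\
(1,0)&\xi_1(1)&0&\xi_1(1)\xi'_1(0)\\
(0,1)&0&\xi'_1(1)&\xi_1(0)\xi'_1(1)\\
(1,1)&0&0&\xi_1(1)\xi'_1(1)
\end{array}
\]
with column sums $D_1$, $D'_1$, $D_1D'_1$. If $m_1\equiv\nu$ and $m_0=\nu'$, then $R=\nu D_1+\nu'\xi$, $R'=\nu D'_1+\nu'\xi'$, $P=\nu D_1D'_1+\nu'\xi\xi'$, and
\[
P-RR'=\nu\,(D_1-R)\,D'_1+\nu'\,(\xi-R)\,\xi',\qquad D_1-R=(1-\nu)D_1-\nu'\xi .
\]
For $y-x=Q$ there are $p$ columns of class $0$, so $(\nu,\nu')=(1,0)$ and $P-RR'=0$. For $y-x=2Q$ we get $(\nu,\nu')=(2,0)$ and $P-RR'=-2D_1D'_1$. For $y-x=Q+1$ the extra column has low digit $21$, so $(\nu,\nu')=(1,1)$ and $P-RR'=-\xi D'_1-D_1\xi'$. In the last two cases we reach $P\ne RR'$ in two linear steps. First we make $D_1-R$ nonzero, using $D_1$ when $\nu\ne1$ and the lower level $\xi$ when $\nu=1$. Then $P-RR'$ is a linear form in the primed values in which $D'_1$ has a nonzero coefficient, and we make it nonzero using $D'_1$.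

The levels must have independent values. If $D_1=\xi$ and $D'_1=\xi'$ were forced, we would have $P-RR'=(\nu+\nu')(1-\nu-\nu')\xi\xi'$, and this vanishes for $y-x=2Q-1$, where $(\nu,\nu')=(2,-1)$.
\end{example}

The computation of the example is general. From \eqref{eq:acc},
\begin{equation}\label{eq:factor}
P-RR'=\sum_l\sum_{r'}n_l(r')\,\xi'_l(r'),\qquad
n_l(r')=\sum_rm_l(\lambda_\sigma(r,r',s_l))\,\xi_l(r)-R\,m_l(\lambda_\sigma(0,r',s_l)),
\end{equation}
and if $m_L\equiv\nu$ is constant, then $n_L\equiv\nu(D_L-R)$.

Where do the values $\xi_l(r)$ come from? They must be the same all along the row, since Lemma~\ref{lem:identity} needs equal increments for equal class and address. They must adapt to the configuration. A row stores only one letter $b(j)$ of a finite alphabet in this way, yet it needs independent values at infinitely many levels. The way out is that a given row needs freedom at only one level for each of the two steps. We group the rows into nested blocks of $2^l$ rows, let $s_l$ be the position of the row in its block and $B_l$ the bottom row of the block, and put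
\[
\xi_l(r)=\langle c_l(r,s_l),b(B_l+r)\rangle,\qquad\xi'_l(r')=\langle c_l(r',s_l),b'(B_l+r')\rangle,
\]
where $b(j),b'(j)\in\mathbb F^8$ are free, $\langle\cdot,\cdot\rangle$ is the standard bilinear form on $\mathbb F^8$, and the vectors $c_l(r,s)\in\mathbb F^8$ are fixed once and for all. Then $D_l$ is a linear functional of the $8\cdot2^l$ coordinates of $b$ on the block, a different one for each row and each level. The meaning of an address is now visible: the column with address $\lambda_\sigma(r,r',s)$ fetches $b$ from row $r$ and $b'$ from row $r'$ of the block and serves row $s$ (Figure~\ref{fig:wire}). These are three bits per level, hence $|\Lambda_\sigma|=8$.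

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=1,yscale=0.75]
\draw[dashed] (0,-0.5) -- (8,-0.5);
\draw[dashed] (0,3.5) -- (8,3.5);
\draw[gray] (0,0) -- (8,0);
\draw[gray] (0,1) -- (8,1);
\draw[gray] (0,3) -- (8,3);
\draw[->,thick] (0,2) -- (8,2);
\draw[line width=1.6pt] (4,-0.3) -- (4,3.3);
\fill (4,1) circle (2.5pt);
\fill (4,3) circle (2.5pt);
\draw[fill=white] (3.87,1.83) rectangle (4.13,2.17);
\node[left] at (0,0) {$B$};
\node[left] at (0,1) {$B+1$};
\node[left] at (0,2) {$B+2$};
\node[left] at (0,3) {$B+3$};
\node[right] at (8,1) {$r=1$: read $b$};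
\node[right] at (8,2) {$s=2$: increment};
\node[right] at (8,3) {$r'=3$: read $b'$};
\end{tikzpicture}
\caption{A column of class $2$, whose address codes $(r,r',s)=(1,3,2)$, in a block of $2^2$ rows with bottom row $B$. The thick vertical wire carries the value of $b$ in row $B+1$ and the value of $b'$ in row $B+3$ to all rows of the block and is cut at the dashed edges. Only the automaton that runs along row $B+2$ receives an increment from this column.}
\label{fig:wire}
\end{figure}

\section{The cover}\label{sec:cover}

Let $(c_l)_{l\ge k_0}$ be a computable sequence of functions $c_l\colon[0,2^l)^2\to\mathbb F^8$, and put $c_l=0$ for $l<k_0$. This section and the next hold for any such sequence; Lemma~\ref{lem:rank} will fix it. A column must know two things: at which rows to cut, read and deliver, and which vectors to use. The first is self-similar and comes from a substitution. The second depends on the column only and is merely computable.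

\subsection*{The grid layer}
A \emph{rectangular substitution} is a map $\theta\colon\mathcal T\to\mathcal T^{[0,k_1)\times[0,k_2)}$. It acts on rectangular patterns by replacing each letter by its image, so $\theta^n(a)$ is a pattern on $[0,k_1^n)\times[0,k_2^n)$. Let $X_\theta$ be the set of configurations on $\mathbb Z^2$ all of whose finite patterns appear in some $\theta^n(a)$, $a\in\mathcal T$.

\begin{theorem}[Mozes \cite{Mozes89}; also the constant-directive-sequence case of \cite{AS14}]\label{thm:mozes}
If $\theta$ is a rectangular substitution on a finite alphabet with $k_1,k_2\ge2$, then $X_\theta$ is sofic.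
\end{theorem}

We say that $(\kappa_n,\mu_n)\in[0,k_1^n)\times[0,k_2^n)$ is a pair of \emph{level-$n$ phases} of a configuration $\psi$ if $\psi$ is a concatenation of patterns $\theta^n(a)$ in which the cell $(i,j)$ has position $((\kappa_n+i)\bmod k_1^n,(\mu_n+j)\bmod k_2^n)$ in its pattern.

\begin{lemma}\label{lem:desub}
Every $\psi\in X_\theta$ has level-$n$ phases for every $n$.
\end{lemma}

\begin{proof}
For large $M$ the window $[-M,M]^2$ is wider than $k_1^n$, so its pattern appears in some $\theta^{N}(a)$ with $N>n$. Since $\theta^N(a)=\theta^n(\theta^{N-n}(a))$ is a grid of patterns $\theta^n(c)$, the window is a piece of such a grid for some pair of phases. One pair works for infinitely many $M$, and every cell of the corresponding grid of $\mathbb Z^2$ is contained in one of these windows.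
\end{proof}

We use only that some sofic shift contains $X_\theta$ and has level-$n$ phases for all its points and all $n$. So it does not matter whether the substitutive shift is defined as above or by the existence of phases.

Let $\mathcal T=\mathcal T_1\times\mathcal T_2$ with $\mathcal T_\sigma=\{0,1\}^4\times([0,Q)\setminus\Lambda_\sigma)$, and write elements of $\mathcal T_\sigma$ as $(f_0,f_r,f_{r'},f_s;\chi)$: four \emph{flags} and a digit. Define $\theta\colon\mathcal T\to\mathcal T^{[0,Q)\times[0,2)}$ componentwise. If the $\sigma$-component of $a$ is $(f_0,f_r,f_{r'},f_s;\chi)$, the $\sigma$-component of $\theta(a)$ at $(u,v)$ is $(1,1,1,1;u)$ for $u\notin\Lambda_\sigma$, and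
\[
\bigl(f_0\,[v=0],\ f_r\,[v=r(u)],\ f_{r'}\,[v=r'(u)],\ f_s\,[v=s(u)];\ \chi\bigr)\quad\text{for }u\in\Lambda_\sigma .
\]

\begin{lemma}\label{lem:grid}
Let $(u,v)\in[0,Q^n)\times[0,2^n)$, and suppose that $u$ has $\sigma$-class $l<n$ and address $\lambda$. Then, for every $a\in\mathcal T$, the $\sigma$-component of $\theta^n(a)$ at $(u,v)$ is
\begin{equation}\label{eq:grid}
\bigl([v'=0],\ [v'=r(\lambda)],\ [v'=r'(\lambda)],\ [v'=s(\lambda)];\ u_l\bigr),\qquad v'=v\bmod2^l .
\end{equation}
\end{lemma}

\begin{proof}
The letter of $\theta^n(a)=\theta(\theta^{n-1}(a))$ at $(u,v)$ is the letter at $(u_0,v_0)$ of $\theta(a')$, where $a'$ is the letter of $\theta^{n-1}(a)$ at $(\lfloor u/Q\rfloor,\lfloor v/2\rfloor)$. If $l=0$ it is $(1,1,1,1;u_0)$, as claimed. If $l\ge1$, then $\lfloor u/Q\rfloor$ has class $l-1<n-1$. By induction $a'$ has digit $u_l$, and its flags compare the binary digits $v_t$, $1\le t<l$, with $0$, $r(u_t)$, $r'(u_t)$, $s(u_t)$. The rule for $u_0\in\Lambda_\sigma$ keeps the digit and adds the comparison for $t=0$.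
\end{proof}

\subsection*{The column layer}
A shift space is \emph{effectively closed} if it can be defined by a recursively enumerable set of forbidden patterns.

\begin{theorem}[Aubrun--Sablik \cite{AS13}; Durand--Romashchenko--Shen \cite{DRS12}]\label{thm:effective}
If $\Sigma\subseteq\mathcal B^{\mathbb Z}$ is an effectively closed shift space, then the set of configurations $(i,j)\mapsto\Gamma(i)$, $\Gamma\in\Sigma$, is sofic on $\mathbb Z^2$.
\end{theorem}

For $z\in\mathbb Z_Q$ of finite $\sigma$-class $l$ and address $\lambda_\sigma(r,r',s)$, put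
\[
G_\sigma(z)=\bigl(z_l;\ c_l(r,s),\ c_l(r',s),\ [r'=0],\ [r=0]\bigr)\in\mathcal B_\sigma,
\]
where $\mathcal B_\sigma=([0,Q)\setminus\Lambda_\sigma)\times\mathbb F^8\times\mathbb F^8\times\{0,1\}^2$. Let $\Sigma$ be the set of $\Gamma=(\Gamma_1,\Gamma_2)\in(\mathcal B_1\times\mathcal B_2)^{\mathbb Z}$ for which there is $\kappa\in\mathbb Z_Q$, called a \emph{phase} of $\Gamma$, such that $\Gamma_\sigma(i)=G_\sigma(\kappa+i)$ whenever $\operatorname{cl}_\sigma(\kappa+i)<\infty$. The other entries are arbitrary. The digit $z_l$ is recorded in both layers so that their phases can be tied together.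

\begin{lemma}\label{lem:sigma}
$\Sigma$ is an effectively closed shift space.
\end{lemma}

\begin{proof}
Whether $z$ has class less than $n$, and in that case $G_\sigma(z)$, depends only on $z\bmod Q^n$. Call a residue $\kappa_n$ modulo $Q^n$ \emph{valid} for a sequence or a word $\Gamma$ if $\Gamma_\sigma(i)=G_\sigma(\kappa_n+i)$ at all positions $i$ where $\kappa_n+i$ has $\sigma$-class less than $n$. Let $\Sigma_n$ be the set of sequences with a valid residue modulo $Q^n$. Then $\Sigma\subseteq\bigcap_n\Sigma_n$. Conversely, for $\Gamma\in\bigcap_n\Sigma_n$ the sets of valid residues are finite, nonempty, and mapped into each other by reduction; so their inverse limit is nonempty, and its elements are phases of $\Gamma$. Next, $\Sigma_n$ is defined by forbidding the words that have no valid residue modulo $Q^n$: if the restriction of $\Gamma$ to $[-M,M]$ has a valid residue for every $M$, then one residue is valid for infinitely many $M$, hence for $\Gamma$. These sets of words are decidable uniformly in $n$ because $(c_l)$ is computable, so their union is recursively enumerable.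
\end{proof}

\subsection*{Backgrounds}
A \emph{background} consists of the following layers on $\mathbb Z^2$.
\begin{itemize}
\item[(B1)] A point $\psi\in X_\theta$ and a column-constant configuration $(i,j)\mapsto\Gamma(i)$ with $\Gamma\in\Sigma$, such that at every cell, for both $\sigma$, the digit in the $\sigma$-component of $\psi$ equals the digit in $\Gamma_\sigma$.
\item[(B2)] For each $\sigma$, fields $b_\sigma,b'_\sigma$ with values in $(\mathbb F^8)^4$ that are constant along rows. We write $b_\sigma(j)$, $b'_\sigma(j)$ for their values on row $j$, and $b^a_\sigma$, $b'^{a}_\sigma$, $a\in\{1,2,3,4\}$, for the four \emph{copies}.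
\item[(B3)] For each $\sigma$, fields $\beta_\sigma,\beta'_\sigma$ (the \emph{wires}) with values in $(\mathbb F^8)^4$, subject to these rules, in which the flags are those of the $\sigma$-component of $\psi$: if $f_0(i,j+1)=0$, then $\beta_\sigma(i,j+1)=\beta_\sigma(i,j)$ and $\beta'_\sigma(i,j+1)=\beta'_\sigma(i,j)$; if $f_r(i,j)=1$, then $\beta_\sigma(i,j)=b_\sigma(j)$; if $f_{r'}(i,j)=1$, then $\beta'_\sigma(i,j)=b'_\sigma(j)$.
\end{itemize}
For copies $a,a'$, and with $\Gamma_\sigma(i)=(\chi;c,c',\iota,\iota')$, the \emph{$\sigma$-increment} at the cell $(i,j)$ is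
\[
\operatorname{inc}_\sigma(i,j)=f_s\cdot\bigl(\iota\,\langle c,\beta_\sigma^{a}\rangle,\ \iota'\,\langle c',\beta_\sigma'^{a'}\rangle,\ \langle c,\beta_\sigma^a\rangle\langle c',\beta_\sigma'^{a'}\rangle\bigr)\in\mathbb F^3,
\]
all fields being evaluated at $(i,j)$.

\subsection*{The automaton}
A point of the cover $Y$ consists of $200$ independent backgrounds, numbered $e=1,\dots,200$, a layer $\omega\in\{0,1\}^{\mathbb Z^2}$, and a layer $q$ of states. The states are $\mathsf L$ (left of the first $1$); $\mathsf E$ (end); $(\mathsf C,n)$ with $n\in\mathbb Z/Q^{k_0}$ (counting); and $(e,\mathbf a,\mathrm{acc})$ (testing), where $e\le200$, $\mathbf a=(a_1,a'_1,a_2,a'_2)\in\{1,2,3,4\}^4$ and $\mathrm{acc}=(R_\sigma,R'_\sigma,P_\sigma)_{\sigma=1,2}\in\mathbb F^6$. Let $\operatorname{inc}=(\operatorname{inc}_1,\operatorname{inc}_2)$ be computed in background $e$, with copies $a_\sigma,a'_\sigma$ for $\operatorname{inc}_\sigma$. The allowed transitions from $q(i,j)$ to $q(i+1,j)$ are as follows.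
\[
\begin{array}{l|l|l}
q(i,j)&\omega(i,j)=0&\omega(i,j)=1\\\hline
\mathsf L&\mathsf L&(\mathsf C,1)\ \text{ or }\ (e,\mathbf a,\operatorname{inc}(i,j))\text{ for any }e,\mathbf a\\
(\mathsf C,n)&(\mathsf C,n+1)&\mathsf E,\ \text{only if }n\ne0\\
(e,\mathbf a,\mathrm{acc})&(e,\mathbf a,\mathrm{acc}+\operatorname{inc}(i,j))&\mathsf E,\ \text{only if }P_\sigma\ne R_\sigma R'_\sigma\text{ for both }\sigma\\
\mathsf E&\mathsf E&\text{forbidden}
\end{array}
\]
The layers $\psi$ and $\Gamma$ are sofic by Theorems~\ref{thm:mozes} and~\ref{thm:effective} and Lemma~\ref{lem:sigma}, and all other constraints are local. By (F1), $Y$ and its projection $\pi(Y)$ to the layer $\omega$ are sofic. Theorem~\ref{thm:main} follows once we show $\pi(Y)=X^{\boxtimes}$.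

The counting mode disposes of the distances that are not multiples of $Q^{k_0}$, so that the levels below $k_0$, where the blocks are too small for the estimates of Section~\ref{sec:rank}, can stay silent. The two sets $\Lambda_\sigma$ are needed for the inclusion $\pi(Y)\subseteq X^{\boxtimes}$. The $200$ backgrounds and the four copies are needed for the reverse inclusion.

\section{The image is contained in the free lift}\label{sec:sound}

Nothing is known about a background except the rules (B1)--(B3). We first show that they force the increments to have the form \eqref{eq:inc}.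

\begin{lemma}\label{lem:read}
Consider a background, a phase $\kappa$ of $\Gamma$, and level-$n$ phases $(\kappa_n,\mu_n)$ of $\psi$. Then $\kappa\equiv\kappa_n\pmod{Q^n}$. Moreover, fix $\sigma$, copies $a,a'$ and a row $j$, and for $l<n$ put $s_l=(\mu_n+j)\bmod2^l$, $B_l=j-s_l$ and
\begin{equation}\label{eq:xi}
\xi_l(r)=\langle c_l(r,s_l),b^a_\sigma(B_l+r)\rangle,\qquad\xi'_l(r')=\langle c_l(r',s_l),b'^{a'}_\sigma(B_l+r')\rangle .
\end{equation}
Then for every column $i$ of $\sigma$-class $l<n$ and address $\lambda_\sigma(r,r',s)$ with respect to $\kappa$, the increment $\operatorname{inc}_\sigma(i,j)$ is given by \eqref{eq:inc}.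
\end{lemma}

\begin{proof}
Suppose $\kappa\equiv\kappa_n\pmod{Q^t}$ with $0\le t<n$, say $\kappa-\kappa_n\equiv\delta Q^t\pmod{Q^{t+1}}$ with $\delta\in[0,Q)$. Then for every $i$ the numbers $\kappa+i$ and $\kappa_n+i$ have the same digits below $t$, and digit $t$ of the first is digit $t$ of the second plus $\delta$, modulo $Q$. At most $16<Q$ digits $v$ have $v\in\Lambda_1$ or $(v+\delta)\bmod Q\in\Lambda_1$; let $v$ be another one. Choose $i$ such that $\kappa_n+i$ has all digits below $t$ in $\Lambda_1$ and digit $t$ equal to $v$. Both $\kappa_n+i$ and $\kappa+i$ have $1$-class $t$. In column $i$ the layer $\psi$ shows the digit $v$, by Lemma~\ref{lem:grid}, and $\Gamma_1$ shows $(v+\delta)\bmod Q$. By (B1), $\delta=0$. Induction on $t$ gives the congruence.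

So a column $i$ as in the statement has the same class and address in the grid, and by Lemma~\ref{lem:grid} its flags in row $j'$ compare $(\mu_n+j')\bmod2^l$ with $0,r,r',s$. This number is $h$ in the row $B_l+h$, $h\in[0,2^l)$. Hence $f_0=0$ in these rows except for $h=0$, and the wires are constant on them; $f_r=1$ in row $B_l+r$, so $\beta_\sigma(i,j)=b_\sigma(B_l+r)$; $f_{r'}=1$ in row $B_l+r'$, so $\beta'_\sigma(i,j)=b'_\sigma(B_l+r')$; and $f_s(i,j)=[s=s_l]$. Finally $\Gamma_\sigma(i)=G_\sigma(\kappa+i)$ supplies $c_l(r,s)$, $c_l(r',s)$, $[r'=0]$, $[r=0]$, and $s$ may be replaced by $s_l$ because of the factor $[s=s_l]$.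
\end{proof}

\begin{proposition}\label{prop:sound}
$\pi(Y)\subseteq X^{\boxtimes}$.
\end{proposition}

\begin{proof}
Give $\mathsf L$ rank $0$, the counting and testing states rank $1$, and $\mathsf E$ rank $2$. Reading $0$ keeps the rank, reading $1$ raises it by one, and $1$ is forbidden in rank $2$. So each row has at most two $1$'s, and if row $j$ has $1$'s at $x<y$, the first is read in state $\mathsf L$. If the row then counts, the state at $y$ is $(\mathsf C,(y-x)\bmod Q^{k_0})$, so $Q^{k_0}\nmid y-x$ and $y-x\notin S$.

Suppose that the row tests, with background $e$ and copies $\mathbf a$, and that $y-x=Q^k$ with $k\ge k_0$. The accumulator at $y$ is $\sum_{i\in[x,y)}\operatorname{inc}(i,j)$. Let $\kappa$ be a phase of $\Gamma$ in background $e$. The interval has length $Q^k$, so digit $k$ of $\bar i$ takes only the values $\bar x_k$ and $(\bar x_k+1)\bmod Q$ on it. One of these values lies in $\Lambda_1$ only if $\bar x_k\in\{1,\dots,9\}$, and one lies in $\Lambda_2$ only if $\bar x_k\in\{11,\dots,19\}$. So for some $\sigma$ neither value lies in $\Lambda_\sigma$, and all columns of $[x,y)$ have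 $\sigma$-class at most $k$. By Lemmas~\ref{lem:desub} and~\ref{lem:read} with $n=k+1$, their $\sigma$-increments are given by \eqref{eq:inc}, and Lemma~\ref{lem:identity} gives $P_\sigma=R_\sigma R'_\sigma$. The transition at $y$ is then forbidden, a contradiction.
\end{proof}

\begin{remark}\label{rem:twosets}
One set $\Lambda_\sigma$ would not suffice. In the setting of Section~\ref{sec:test}, let $\sigma=1$, $y-x=Q$, $\bar x_0=\bar x_2=21$, and $\bar x_1+1=u\in\Lambda_1$ with $r(u)=r'(u)=1$ and $s(u)$ equal to the top bit of $s_2$. The eight columns with low digit in $\Lambda_1$ now have class $2$, and their addresses have $r,r'\in\{2,3\}$. So $R=R'=0$, while $P=(\xi_2(2)+\xi_2(3))(\xi'_2(2)+\xi'_2(3))$ need not vanish. The automaton cannot tell which $\sigma$ is reliable, so it asks for the inequality for both.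
\end{remark}

\section{Phases that resolve an interval}\label{sec:phases}

For the reverse inclusion we choose the backgrounds. The two-step scheme of Example~\ref{ex:two} needs a top level $L$ with constant nonzero multiplicity $\nu$ and, if $\nu=1$, a second level with the same property just below. The levels further down may have arbitrary multiplicities; they are noise.

\begin{definition}\label{def:resolve}
A phase $\kappa$ \emph{resolves} the pair $x<y$ if for each $\sigma$ there is $L\ge k_0$ such that the multiplicities $m_l=m^\sigma_l(x,y;\cdot)$ satisfy: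
\begin{itemize}
\item[(i)] $m_l\equiv0$ for $l>L$;
\item[(ii)] $m_L$ is a constant $\nu\ne0$;
\item[(iii)] $\nu\ne1$, or there is $L_2$ with $k_0\le L_2<L$ such that $m_l\equiv0$ for $L_2<l<L$ and $m_{L_2}$ is a constant $\nu'\ne0$.
\end{itemize}
\end{definition}

Multiplicities are constant when the endpoints do not cut through the region where the columns of high class sit. Fix $\kappa$. The \emph{level-$l$ boundaries} are the $i$ with $\bar i\equiv0\pmod{Q^l}$; a \emph{level-$l$ block} runs from one boundary (its \emph{start}) up to the next, excluded; the \emph{offset} of $i$ in its block is $\bar i\bmod Q^l$. Let $\operatorname{cr}_l(x,y)$ be the number of level-$l$ boundaries in $(x,y]$; it is $0$ exactly when $x$ and $y$ lie in the same level-$l$ block. Call $x$ \emph{high at $l$} if $\bar x_l\ge20$.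

\begin{lemma}\label{lem:clean}
Let $l\ge1$ and $x\le y$. Suppose that $x$ and $y$ are high at $l-1$, that $x$ is high at $l$, and that $\operatorname{cr}_{l+1}(x,y)=0$. Then for both $\sigma$ we have $m_h\equiv0$ for all $h>l$ and $m_l\equiv\operatorname{cr}_l(x,y)$, where $0\le\operatorname{cr}_l(x,y)\le Q-21<p$.
\end{lemma}

\begin{proof}
All $i\in[x,y]$ lie in one level-$(l+1)$ block, where digit $l$ is nondecreasing. So $\bar i_l\ge\bar x_l\ge20$ and $\bar i_l\notin\Lambda_\sigma$: every column of the interval has class at most $l$, and those whose $l$ low digits form a string $\lambda\in\Lambda_\sigma^l$ have class exactly $l$. Also $\operatorname{cr}_l(x,y)=\bar y_l-\bar x_l\le Q-1-20$. Fix $\lambda$. Each level-$l$ block has one column with low digits $\lambda$, at offset $\lambda<20\,Q^{l-1}$, because the top digit of $\lambda$ is at most $19$. The offsets of $x$ and $y$ in their level-$l$ blocks are at least $20\,Q^{l-1}$. So in the block of $x$ this column lies before $x$, and in the block of $y$ it lies before $y$. Hence it belongs to $[x,y)$ exactly for the blocks whose start lies in $(x,y]$.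
\end{proof}

No single phase puts all pairs $(x,y)$ in such a position, but a fixed finite family of phases does, if it is spread evenly at every level simultaneously. Phases with constant digits have this property. For $e=1,\dots,200$ let
\[
g_e=22+50(e-1)\in[22,9972],\qquad\kappa^{(e)}=\sum_{t\ge0}g_eQ^t\in\mathbb Z_Q .
\]

\begin{lemma}\label{lem:resolve}
If $d=y-x\ge1$, $Q^{k_0}\mid d$ and $d\notin S$, then some $\kappa^{(e)}$ resolves $(x,y)$.
\end{lemma}

\begin{proof}
For $t\ge1$ let $\varphi^e_t(x)=Q^{-t}\bigl((\kappa^{(e)}+x)\bmod Q^t\bigr)\in[0,1)$ be the relative offset of $x$ in its level-$t$ block. For the phase $\kappa^{(e)}$ and $d\ge0$,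
\begin{equation}\label{eq:cr}
\operatorname{cr}_t(x,x+d)=\lfloor\varphi^e_t(x)+d/Q^t\rfloor,\qquad x\text{ is high at }t-1\iff\varphi^e_t(x)\ge20/Q .
\end{equation}
Since $\kappa^{(e)}\bmod Q^t=g_e(Q^t-1)/(Q-1)$, we have
\[
\varphi^e_t(x)\equiv\frac{x}{Q^t}+g_e\alpha_t\pmod1,\qquad\alpha_t=\frac{1-Q^{-t}}{Q-1},\qquad\frac1Q\le\alpha_t<\frac1{Q-1}.
\]
For fixed $x,t$, the $200$ points $\varphi^e_t(x)$ on $\mathbb R/\mathbb Z$ have $199$ cyclic gaps equal to $50\alpha_t$ and one equal to $1-9950\alpha_t$, which lies between $\frac{64}{10014}$ and $\frac{65}{10015}$. All gaps are in $[0.0049,0.0066]$. Therefore: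
\begin{itemize}
\item[(long)] a half-open arc of length at least $\frac14>37\cdot0.0066$ contains at least $37$ of the points;
\item[(short)] an arc of length at most $20/Q<0.002$ contains at most one of them.
\end{itemize}
In each case below we impose one condition that holds on a long arc and at most ten conditions that each fail on a short arc, so some $e$ satisfies all of them. By \eqref{eq:cr}, each condition ``$x$ (or $y$) is high at a given level'' fails on a short arc. Note that $d\ge Q^{k_0}$. The intervals $[\frac54Q^K,\frac34Q^{K+1}]$ and $(\frac34Q^K,\frac54Q^K)$, $K\ge0$, cover all $d\ge1$.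

\emph{Case 1: $\frac54Q^K\le d\le\frac34Q^{K+1}$.} Then $Q^{K+1}>Q^{k_0}$, so $K\ge k_0$. We require that $x$ be high at $K$, that $x,y$ be high at $K-1$, that $\operatorname{cr}_{K+1}(x,y)=0$ and that $\operatorname{cr}_K(x,y)\ge2$. Lemma~\ref{lem:clean} with $l=K$ then gives (i)--(iii) with $L=K$ and $\nu=\operatorname{cr}_K(x,y)\in[2,p-1]$. If $d\ge2Q^K$, then $\operatorname{cr}_K\ge2$ is automatic, and $\operatorname{cr}_{K+1}=0$ means $\varphi^e_{K+1}(x)<1-d/Q^{K+1}$, an arc of length at least $\frac14$. If $d<2Q^K$, then $\operatorname{cr}_K\ge2$ means $\varphi^e_K(x)\ge2-d/Q^K$, an arc of length $d/Q^K-1\ge\frac14$, and $\operatorname{cr}_{K+1}=0$ fails only for $\varphi^e_{K+1}(x)\ge1-d/Q^{K+1}$, an arc of length less than $2/Q$. So there are at most four short conditions.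

\emph{Case 2: $\frac34Q^K<d<\frac54Q^K$.} Then $K\ge k_0$, and $d\ne Q^K$ because $d\notin S$. Write $d=Q^K+\varepsilon d'$ with $\varepsilon=\pm1$ and $0<d'<\frac14Q^K$. Then $Q^{k_0}\mid d'$, so the integer $K'$ with $Q^{K'}\le d'<Q^{K'+1}$ satisfies $k_0\le K'\le K-1$. Here the top multiplicity will be $1$, and the second level comes from the discrepancy between $y$ and $x'=x+Q^K$. Let $x_-<x_+$ be the numbers $x',y$ in increasing order, so $x_+-x_-=d'$. We require:
\begin{itemize}
\item[(1)] $x$ is high at $K$; $x,y$ are high at $K-1$; $\operatorname{cr}_{K+1}(x,y)=0$;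
\item[(2)] $\operatorname{cr}_K(x_-,x_+)=0$;
\item[(3)] $x,y$ are high at $K'-1$, at $K'$ and, if $K'+1\le K-1$, at $K'+1$.
\end{itemize}
Since $\varphi^e_K(x')=\varphi^e_K(x)$, condition (2) reads $\varphi^e_K(x)<1-d'/Q^K$ if $\varepsilon=1$ and $\varphi^e_K(x)\ge d'/Q^K$ if $\varepsilon=-1$; both arcs have length more than $\frac34$. The condition $\operatorname{cr}_{K+1}(x,y)=0$ fails on an arc of length $d/Q^{K+1}<\frac54/Q$, and there are at most nine conditions of highness. So a suitable $e$ exists.

Exactly one level-$K$ boundary lies in $(x,x']$, so (2) gives $\operatorname{cr}_K(x,y)=1$. By (1) and Lemma~\ref{lem:clean} with $l=K$, conditions (i), (ii) hold with $L=K$, $\nu=1$. For $l<K$, Lemma~\ref{lem:period} gives $m_l(x,x';\cdot)\equiv0$. Since $[x,y)=[x,x')\sqcup[x',y)$ if $\varepsilon=1$ and $[x,x')=[x,y)\sqcup[y,x')$ if $\varepsilon=-1$, we get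
\[
m_l(x,y;\cdot)=\varepsilon\,m_l(x_-,x_+;\cdot)\qquad(l<K).
\]
The digits of $\bar x'$ and $\bar x$ below $K$ agree, so (3) holds for $x_-$ and $x_+$.

If $\operatorname{cr}_{K'+1}(x_-,x_+)=0$, Lemma~\ref{lem:clean} with $l=K'$ shows that $m_h(x_-,x_+;\cdot)\equiv0$ for $h>K'$ and that $m_{K'}(x_-,x_+;\cdot)$ is the constant $\operatorname{cr}_{K'}(x_-,x_+)$, which lies in $[1,p-1]$ because $d'\ge Q^{K'}$. So (iii) holds with $L_2=K'$.

Otherwise $\operatorname{cr}_{K'+1}(x_-,x_+)=1$, because $d'<Q^{K'+1}$. Put $l=K'+1$. By (2), $l\ne K$, so $l\le K-1$ and $x_\pm$ are high at $l$. A level-$(l+1)$ boundary in $(x_-,x_+]$ would be the unique level-$l$ boundary there, that is, the start of the level-$l$ block of $x_+$; then $x_+$ would have digit $0$ at $l$, which contradicts highness. So $\operatorname{cr}_{l+1}(x_-,x_+)=0$, and Lemma~\ref{lem:clean} gives $m_h(x_-,x_+;\cdot)\equiv0$ for $h>l$ and $m_l(x_-,x_+;\cdot)\equiv1$. So (iii) holds with $L_2=K'+1$.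

None of the conditions on $e$ depends on $\sigma$.
\end{proof}

The hypothesis $Q^{k_0}\mid d$ kept $L$ and $L_2$ at least $k_0$, and $d\notin S$ provided the second level in Case~2.

\section{A rank estimate}\label{sec:rank}

For a single resolved row, the two steps of Example~\ref{ex:two} are easy. The difficulty is that all rows draw on the same fields $b,b'$. Each step asks that one linear functional per row be nonzero. If the functionals are linearly independent, their values can be prescribed. We prove a weaker property, that any subfamily has rank at least a quarter of its size, and recover independence by splitting the rows among four copies.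

\begin{theorem}[Horn \cite{Horn55}; Rado; Edmonds]\label{thm:horn}
A finite family of vectors can be partitioned into $k$ linearly independent families if and only if $|J|\le k\cdot\operatorname{rank}(J)$ for each subfamily $J$.
\end{theorem}

All our backgrounds will have the vertical phase $\mu=\sum_{t\ge0}4^t\in\mathbb Z_2$. For $j\in\mathbb Z$ and $l\ge0$ put $s_l(j)=(\mu+j)\bmod2^l$ and $B_l(j)=j-s_l(j)$. The \emph{level-$l$ row block} of $j$ is $B_l(j)+[0,2^l)$; it is contained in the level-$(l+1)$ row block of $j$. For $b\in(\mathbb F^8)^{\mathbb Z}$ and $n\colon[0,2^l)\to\mathbb F$ put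
\[
D_{l,j}[n](b)=\sum_{r\in[0,2^l)}n(r)\,\langle c_l(r,s_l(j)),b(B_l(j)+r)\rangle,\qquad D_{l,j}=D_{l,j}[1].
\]
The functionals that we must control are a nonzero multiple of some $D_{T,j}$ plus noise from lower levels. We list the possible noise coefficients, as read off from \eqref{eq:acc} and \eqref{eq:factor}.

\begin{definition}\label{def:noise}
Let $T\ge k_0$ and $s\in[0,2^T)$, and put $s_l=s\bmod2^l$. The set $\mathcal N_{T,s}$ consists of all tuples $(n_l)_{k_0\le l<T}$ of functions $n_l\colon[0,2^l)\to\mathbb F$ that have one of the following two forms, for some $\sigma$, some $x^*,y^*\in[0,Q^T)$, some $\eta\in\mathbb F$ and some functions $\xi_l\colon[0,2^l)\to\mathbb F$, where $m_l(\lambda)=E_l(y^*;\lambda)-E_l(x^*;\lambda)$: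
\begin{itemize}
\item[(I)] $n_l(r)=-m_l(\lambda_\sigma(r,0,s_l))$ for all $l,r$;
\item[(II)] $n_l(r')=\sum_rm_l(\lambda_\sigma(r,r',s_l))\,\xi_l(r)-\eta\,m_l(\lambda_\sigma(0,r',s_l))$ for all $l,r'$.
\end{itemize}
A functional of $b$ is \emph{of type $T$ at row $j$} if it equals $\nu D_{T,j}+\sum_{k_0\le l<T}D_{l,j}[n_l]$ with $\nu\in\mathbb F\setminus\{0\}$ and $(n_l)\in\mathcal N_{T,s_T(j)}$.
\end{definition}

In form (II) the functions $\xi_l$ are arbitrary, because in the second step they depend on the field $b$ chosen in the first, long after $(c_l)$ has been fixed. There are $p^{2^l}$ such functions, too many for the union bound below. But the multiplicities see the address only through a comparison of two numbers, and few tuples result.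

\begin{lemma}\label{lem:count}
$|\mathcal N_{T,s}|\le p^{4T^2}$.
\end{lemma}

\begin{proof}
There are at most $2Q^{2T}$ tuples of form (I). For form (II) fix $\sigma,x^*,y^*,\eta$ and $l$. By the definition of $E_l$,
\[
n_l(r')=\bigl(N(y^*_l)-N(x^*_l)\bigr)\sum_r\xi_l(r)+[y^*_l\notin\Lambda_\sigma]\,h_{y^*}(r')-[x^*_l\notin\Lambda_\sigma]\,h_{x^*}(r')-\eta\,m_l(\lambda_\sigma(0,r',s_l)),
\]
where $h_z(r')$ is the sum of $\xi_l(r)$ over the $r$ with $\lambda_\sigma(r,r',s_l)<z\bmod Q^l$. The first term is a constant, and the last does not depend on $\xi_l$. Now $\lambda<z\bmod Q^l$ holds if and only if there is a (unique) $t<l$ with $\lambda_{t'}=z_{t'}$ for $t<t'<l$ and $\lambda_t<z_t$. Let $r_t,r'_t,s_{l,t}$ denote binary digits, so that $\lambda_t$ is the digit with code $(r_t,r'_t,s_{l,t})$. The equality $\lambda_{t'}=z_{t'}$ splits into a condition on $r$, namely $r_{t'}=r(z_{t'})$, and conditions that do not involve $r$. Hence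
\[
h_z(r')=\sum_{t<l}\bigl[z_{t'}\in\Lambda_\sigma,\ s(z_{t'})=s_{l,t'},\ r'(z_{t'})=r'_{t'}\ \text{ for all }t<t'<l\bigr]\,H_t(r'_t).
\]
Here, for $v\in\{0,1\}$, $H_t(v)$ is the sum of $\xi_l(r)$ over the $r$ such that $r_{t'}=r(z_{t'})$ for $t<t'<l$ and the digit with code $(r_t,v,s_{l,t})$ is smaller than $z_t$; and $H_t=0$ if some $z_{t'}$, $t<t'<l$, is not in $\Lambda_\sigma$. The brackets do not depend on $\xi_l$, so $h_z$ is determined by the $2l$ elements $H_t(0),H_t(1)$ of $\mathbb F$. Thus there are at most $p^{1+4l}$ possibilities for $n_l$. Since $\sum_{l<T}(1+4l)\le2T^2$ and $Q\le p^2$,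
\[
|\mathcal N_{T,s}|\le2Q^{2T}+2Q^{2T}\,p\cdot p^{2T^2}\le4p^{2T^2+4T+1}\le p^{4T^2}\qquad(T\ge20).\qedhere
\]
\end{proof}

\begin{lemma}\label{lem:rank}
There is a computable sequence $(c_l)_{l\ge k_0}$ such that for every finite $J\subset\mathbb Z$ and all functionals $F_j$ of type $T_j\ge k_0$ at row $j$, $j\in J$, the family $(F_j)_{j\in J}$ has rank at least $|J|/4$.
\end{lemma}

\begin{proof}
We choose $c_T$ level by level. In a level-$T$ row block, the rows of type $T$ have fresh random functionals in a space of dimension $8\cdot2^T$, and they add much to the rank provided there are enough of them to pay for a union bound over the choices of all the other rows. If there are too few, we discard them and lose a factor $1+\gamma_T$. Put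
\[
\gamma_T=\frac{6T^2}{2^T},\qquad\rho_{k_0-1}=\frac12,\qquad\rho_T=\frac{\rho_{T-1}}{1+\gamma_T}\quad(T\ge k_0).
\]
We have $\sum_{t\ge N}t^22^{-t}=2^{-N}(2N^2+4N+6)$, since the right side tends to $0$ and decreases by $N^22^{-N}$ from $N$ to $N+1$. So $\sum_{t\ge20}\gamma_t=6\cdot886/2^{20}<\ln2$, hence $\prod_t(1+\gamma_t)<2$ and $\rho_T\ge\frac14$ for all $T$. We show by induction on $T$ that $c_T$ can be chosen so that the rank is at least $\rho_T|J|$ whenever all $T_j\le T$. For $T=k_0-1$ only $J=\emptyset$ occurs.

Let $T\ge k_0$, $M=2^T$, and let $c_{k_0},\dots,c_{T-1}$ be chosen. A functional of type at most $T$ at row $j$ involves only the coordinates of $b$ in the level-$T$ row block of $j$. So the rank is additive over these blocks, and we may assume that $J$ lies in one block and view the $F_j$ as vectors in $\mathbb F^{8M}$. Write $J=J_<\sqcup J_T$ according to $T_j<T$ or $T_j=T$, and put $u=|J_<|$, $v=|J_T|$, so $u+v\le M$. Consider the following property of $c_T$.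
\begin{quote}
$(\mathrm P_T)$\ \ For all $J$ in one level-$T$ row block and all $F_j$ of types $T_j\le T$ such that $v\ge1$ and $\gamma_Tu\le v$, we have $\operatorname{rank}(F_j)_{j\in J}-\operatorname{rank}(F_j)_{j\in J_<}\ge v/2$.
\end{quote}
This property gives the inductive step. If $v\ge1$ and $\gamma_Tu\le v$, the rank is at least $\rho_{T-1}u+v/2\ge\rho_{T-1}|J|\ge\rho_T|J|$, as $\rho_{T-1}\le\frac12$. Otherwise $v\le\gamma_Tu$, and the rank is at least $\rho_{T-1}u\ge\rho_{T-1}|J|/(1+\gamma_T)=\rho_T|J|$.

For $l\le T$ we have $s_l(j)=s_T(j)\bmod2^l$ and $B_l(j)-B_T(j)=s_T(j)-s_l(j)$, so the vectors of a given type at row $j$ depend on $j$ only through $s_T(j)$. The sets $\mathcal N_{T',s}$ are finite, can be listed, and do not depend on $(c_l)$. So $(\mathrm P_T)$ is a decidable property of $(c_{k_0},\dots,c_T)$. If some $c_T$ satisfies it, we take the lexicographically first, and the sequence is computable.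

To prove existence, let $c_T$ be uniformly random. Fix the \emph{data}: the sets $J_<,J_T$ (as sets of positions in a block), and for each $j$ the type $T_j$, the coefficient $\nu_j$ and the tuple in $\mathcal N_{T_j,s_{T_j}(j)}$. For $j\in J_<$ the vector $F_j$ is then fixed. For $j\in J_T$ it is $\nu_jD_{T,j}$ plus a fixed vector, and $D_{T,j}$ is the vector $(c_T(r,s_T(j)))_{r\in[0,M)}$. Distinct rows of the block have distinct $s_T(j)$, so the $F_j$, $j\in J_T$, are independent and uniform in $\mathbb F^{8M}$. Add them one at a time, in a fixed order, to the vectors of $J_<$. If the rank grows by less than $v/2$, then at least $\lceil v/2\rceil$ of them fall in the span of the vectors already present, which has dimension at most $M$. Given the past, each does so with probability at most $p^{M-8M}$. Summing over the set of indices where this happens, the probability of failure for fixed data is at most $2^vp^{-7M\lceil v/2\rceil}\le p^{v-3Mv}$.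

By Lemma~\ref{lem:count}, a row has at most $M\le p^T$ positions and, whether it is in $J_<$ or in $J_T$, at most $p^{1+4T^2}$ choices of type, coefficient and tuple; for $J_<$ we use $\sum_{T'<T}p^{1+4T'^2}\le T\,p^{1+4(T-1)^2}\le p^{1+4T^2}$. So the number of data with given $u,v$ is at most $p^{(T+1+4T^2)(u+v)}\le p^{6T^2(u+v)}$, and $6T^2u=\gamma_TuM\le Mv$. There are at most $M+1$ values of $u$. Since $6T^2+1\le M$ for $T\ge20$, the total probability of failure is at most
\[
\sum_{v\ge1}(M+1)\,p^{Mv+6T^2v+v-3Mv}\le(M+1)\sum_{v\ge1}p^{-Mv}\le2(M+1)\,p^{-M}<1.\qedhere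
\]
\end{proof}

The proof shows what Lemma~\ref{lem:count} is for: $\gamma_T$ is the cost of one row in the union bound, measured against $2^T$, and the product of the factors $1+\gamma_T$ must converge. From now on $(c_l)$ is the sequence of Lemma~\ref{lem:rank}.

\section{Every point of the free lift is in the image}\label{sec:complete}

\begin{proposition}\label{prop:complete}
$X^{\boxtimes}\subseteq\pi(Y)$.
\end{proposition}

\begin{proof}
The set $\pi(Y)$ is closed. Any $\omega\in X^{\boxtimes}$ is the limit, as $N\to\infty$, of the points of $X^{\boxtimes}$ obtained by replacing the rows $|j|>N$ by $0^{\mathbb Z}\in X$. So we may assume that $\omega$ has finitely many nonzero rows; this is what allows us to use Theorem~\ref{thm:horn}.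

\emph{The layers $\psi$ and $\Gamma$.} In background $e$ we use the phases $\kappa=\kappa^{(e)}$ and $\mu$. The top digit of $\kappa\bmod Q^n$ is $g_e$, and the highest nonzero bit of $\mu\bmod2^n$ is at position $n-1$ or $n-2$, so for $n\ge1$
\[
22\,Q^{n-1}\le\kappa\bmod Q^n\le9973\,Q^{n-1},\qquad2^{n-2}\le\mu\bmod2^n<\tfrac23\,2^n .
\]
Hence for $(i,j)$ in a finite window and all large $n$, the numbers $u=(\kappa\bmod Q^n)+i$ and $v=(\mu\bmod2^n)+j$ lie in $[0,Q^n)$ and $[0,2^n)$. In particular adding $i$ does not change the digits of $\kappa$ from $n$ on, so all but finitely many digits of $\bar i=\kappa+i$ equal $g_e\notin\Lambda_1\cup\Lambda_2$, and every column has finite classes. Put $\Gamma_\sigma(i)=G_\sigma(\bar i)$, so $\Gamma\in\Sigma$. Let the $\sigma$-component of $\psi(i,j)$ be given by \eqref{eq:grid}, with $l$ and $\lambda$ the class and address of column $i$, with $\bar i_l$ for $u_l$ and $s_l(j)$ for $v'$. For a finite window take $n$ as above and larger than all classes in the window. The digits of $u,v$ are the digits of $\kappa+i$, $\mu+j$ below $n$, so by Lemma~\ref{lem:grid} the pattern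 of $\psi$ on the window appears in $\theta^n(a)$. Thus $\psi\in X_\theta$, and (B1) holds since both layers show the digit $\bar i_l$.

\emph{The wires.} Let $b_\sigma,b'_\sigma$ be any functions of the row. For a column $i$ of $\sigma$-class $l$ and address $\lambda$ put $\beta_\sigma(i,j)=b_\sigma(B_l(j)+r(\lambda))$ and $\beta'_\sigma(i,j)=b'_\sigma(B_l(j)+r'(\lambda))$. If $f_0(i,j+1)=0$, then $s_l(j+1)\ne0$, so $B_l(j+1)=B_l(j)$ and the wires agree in rows $j,j+1$. If $f_r(i,j)=1$, then $s_l(j)=r(\lambda)$ and $\beta_\sigma(i,j)=b_\sigma(j)$; if $f_{r'}(i,j)=1$, then $s_l(j)=r'(\lambda)$ and $\beta'_\sigma(i,j)=b'_\sigma(j)$. So (B3) holds. As $f_s(i,j)=[s(\lambda)=s_l(j)]$, the increments in row $j$ are given by \eqref{eq:inc} and \eqref{eq:xi} with $s_l=s_l(j)$, $B_l=B_l(j)$, at all levels. Therefore \eqref{eq:acc} and \eqref{eq:factor} apply; the levels $l<k_0$ contribute nothing, since $c_l=0$.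

\emph{The easy rows.} A row without $1$ stays in state $\mathsf L$. A row with one $1$ goes from $\mathsf L$ to the counting states and stays there. A row with $1$'s at $x_j<y_j$ and $Q^{k_0}\nmid y_j-x_j$ goes from $\mathsf L$ through the counting states to $\mathsf E$. In each of the finitely many remaining rows, $y_j-x_j$ is a multiple of $Q^{k_0}$ not in $S$, and Lemma~\ref{lem:resolve} gives $e_j$ such that $\kappa^{(e_j)}$ resolves $(x_j,y_j)$. Row $j$ will test in background $e_j$.

Fix $e$ and $\sigma$, and let $J$ be the set of remaining rows with $e_j=e$. We choose $b_\sigma,b'_\sigma$ in background $e$. For $j\in J$ let $m_l=m^\sigma_l(x_j,y_j;\cdot)$ for the phase $\kappa^{(e)}$, and let $L,\nu,L_2,\nu'$ be as in Definition~\ref{def:resolve}; they depend on $j$. By Lemma~\ref{lem:period}, for any $T$ and all $l<T$ we have $m_l=E_l(y^*;\cdot)-E_l(x^*;\cdot)$ with $x^*=\bar x_j\bmod Q^T$ and $y^*=\bar y_j\bmod Q^T$, as in Definition~\ref{def:noise}. Let $R_j(b)$, $R'_j(b')$, $P_j(b,b')$ be the sums \eqref{eq:acc} for row $j$ when the copies in use are $b,b'\in(\mathbb F^8)^{\mathbb Z}$.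

\emph{First step: choice of $b$.} Let $V_j=D_{L,j}-R_j$, a linear functional of $b$. Put $n_l(r)=-m_l(\lambda_\sigma(r,0,s_l(j)))$. By (i) and (ii),
\[
V_j=(1-\nu)D_{L,j}+\sum_{k_0\le l<L}D_{l,j}[n_l].
\]
If $\nu\ne1$, then $V_j$ is of type $L$ at row $j$, with a tuple of form (I). If $\nu=1$, then (iii) gives $V_j=-\nu'D_{L_2,j}+\sum_{k_0\le l<L_2}D_{l,j}[n_l]$, which is of type $L_2$ at row $j$, again with a tuple of form (I). By Lemma~\ref{lem:rank}, every subfamily $(V_j)_{j\in J'}$ has rank at least $|J'|/4$. By Theorem~\ref{thm:horn}, $J$ is a disjoint union of sets $J^1,\dots,J^4$ on each of which the $V_j$ are linearly independent. Linearly independent functionals take any prescribed values simultaneously, so there is $b^a$ with $V_j(b^a)=1$ for all $j\in J^a$. Let $a_j$ be the index with $j\in J^{a_j}$.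

\emph{Second step: choice of $b'$.} With $b=b^{a_j}$ fixed, $W_j(b')=P_j(b,b')-R_j(b)R'_j(b')$ is a linear functional of $b'$. By \eqref{eq:factor}, $W_j=\sum_{l\ge k_0}D_{l,j}[n_l]$, where $n_l$ now has form (II) with $\xi_l(r)=\langle c_l(r,s_l(j)),b(B_l(j)+r)\rangle$ and $\eta=R_j(b)$. By (i), $n_l\equiv0$ for $l>L$; by (ii), $n_L\equiv\nu\,(D_{L,j}(b)-R_j(b))=\nu V_j(b)=\nu\ne0$. So $W_j$ is of type $L$ at row $j$. Lemma~\ref{lem:rank} and Theorem~\ref{thm:horn} give, as in the first step, fields $b'^1,\dots,b'^4$ and indices $a'_j$ with $W_j(b'^{a'_j})=1$ for all $j\in J$. Thus $P_\sigma\ne R_\sigma R'_\sigma$ at $y_j$ when row $j$ uses the copies $a_j,a'_j$.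

The fields for different pairs $(e,\sigma)$ are independent, so we carry this out for all of them. Row $j$ tests in background $e_j$ with $\mathbf a$ formed by the indices $a_j,a'_j$ found for $\sigma=1$ and $\sigma=2$. The transition at $y_j$ is allowed, all rules of $Y$ hold, and $\omega\in\pi(Y)$.
\end{proof}

Propositions~\ref{prop:sound} and~\ref{prop:complete} give $\pi(Y)=X^{\boxtimes}$, so $X^{\boxtimes}$ is sofic. Together with the non-soficity of $X$, shown in Section~\ref{sec:intro}, this proves Theorem~\ref{thm:main}.

\begin{thebibliography}{9}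

\bibitem{AS13}
Aubrun and Sablik, \emph{Acta Appl. Math.} 126 (2013).

\bibitem{AS14}
Aubrun and Sablik, \emph{Unif. Distrib. Theory} 9 (2014).

\bibitem{DRS12}
Durand, Romashchenko and Shen, \emph{J. Comput. System Sci.} 78 (2012).

\bibitem{Horn55}
Horn, 1955.

\bibitem{talk}
\emph{Information, Communication And Complexity Of Sofic Tilings},
\texttt{https://www.acallard.net/talks/2026-ICCST-lyon-talk.pdf}.

\bibitem{Lovasz75}
Lov\'asz, \emph{Discrete Math.} 13 (1975).

\bibitem{Mozes89}
Mozes, \emph{J. Anal. Math.} 53 (1989).

\end{thebibliography}
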